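
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{The Intersection Conjecture for polynomials\\ on boolean inputs over finite rings}


\begin{abstract}
Let $R$ be a finite commutative ring with identity. The strong form of the Intersection Conjecture says that, on boolean inputs, the common zero set of $k$ polynomials of degree $d$ over $R$ is always the zero set of a single polynomial of degree $kd$. We disprove it with two linear forms in twelve variables over $\mathbb Z_4$. We then show that the conjecture holds when $\operatorname{char}R$ is square-free, that it fails whenever $\operatorname{char}R$ is divisible by the square of an odd prime, and that it fails for several families of rings with $4\mid\operatorname{char}R$. In particular it holds for $\mathbb Z_m$ if and only if $m$ is square-free. For every $R$ the degree $c(R)\,kd$ suffices, with an explicit constant $c(R)$, and no absolute constant can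 replace $c(R)$. The general negative results use Ramsey's theorem to pass to polynomial maps on a lattice. On the multiples of a suitable power of $p$ such a map of low degree is forced to be additive, and an additive map often has too little room in $R$. Where there is room and $p=2$, we add a degree count over $\mathbb F_2$.
\end{abstract}

\section{The question and the answer}

\subsection{One polynomial in place of several}

Let $R$ be a finite commutative ring with identity. We regard a polynomial in $x_1,\dots,x_n$ with coefficients in $R$ as a function on boolean inputs $x\in\{0,1\}^n$, where $0$ and $1$ are the zero and the identity of $R$. ``Degree $D$'' always means total degree at most $D$. Given $f_1,\dots,f_k$, we ask for one polynomial $F$ with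
\begin{equation}\label{eq:iff}
F(x)=0\iff f_1(x)=\dots=f_k(x)=0\qquad\text{for every }x\in\{0,1\}^n ,
\end{equation}
so that the zero set of $F$ in the cube is the intersection of the zero sets of the $f_i$. We abbreviate \eqref{eq:iff} to ``$F=0$ iff all $f_i=0$''. How large must the degree of $F$ be? The following conjecture is stated in \cite{SPI}.

\begin{conjecture}[Intersection Conjecture, Strong Form]
If $f_1,\dots,f_k$ are polynomials of degree $d$ over a finite ring $R$, then there is a polynomial $F$ of degree $kd$ such that $F=0$ iff all $f_i=0$.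
\end{conjecture}

We study this statement for all finite commutative rings $R$ with identity and all $n,k\ge1$, $d\ge0$. For a fixed $R$, we say that it \emph{holds at $(k,d)$} if it is true for all $n$ and all $f_1,\dots,f_k$ of degree $d$ in $n$ variables over $R$, and that it \emph{fails at $(k,d)$} otherwise. If $R=0$ the polynomial $F=0$ always works, so in the proofs we assume $R\ne0$.

\subsection{Why the degree $kd$, and where it may break}

Suppose first that $R=\mathbb F_q$ is a field. Choose a basis $\omega_1,\dots,\omega_k$ of $\mathbb F_{q^k}$ over $\mathbb F_q$ and form the \emph{norm form}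
\[
G_{q,k}(z_1,\dots,z_k)=\prod_{i=0}^{k-1}\Bigl(\sum_{j=1}^k\omega_j^{q^i}z_j\Bigr).
\]
The Frobenius map permutes the factors, so the coefficients lie in $\mathbb F_q$. The form is homogeneous of degree $k$, and at $z\in\mathbb F_q^k$ its value is the norm of $\sum_j\omega_jz_j$, which is zero only for $z=0$. Therefore $F=G_{q,k}(f_1,\dots,f_k)$ has degree $kd$ and vanishes exactly where all $f_i$ do: the conjecture is true over fields. The source \cite{SPI} quotes this, and also that the statement holds when $k$ is a power of two and $R$ is a direct product of finite fields, for instance $R=\mathbb Z_m$ with $m$ square-free. Nor can the degree be lowered in general: over $\mathbb F_2$, if $f_1,\dots,f_k$ are products of $d$ variables each, all $kd$ variables distinct, then the only function with \eqref{eq:iff} is $1-\prod_i(1-f_i)$, and its multilinear form contains the product of all the variables.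

Over $\mathbb Z_4$ the norm construction breaks at once. We would want a quadratic form in $y_1,y_2$ vanishing only at $(0,0)$, but every quadratic form over $\mathbb Z_4$ vanishes at $(2,0)$. This does not yet refute the conjecture, because $F$ need not be a polynomial in the values $f_i(x)$. On boolean inputs there are other functions available, such as the second binary digit of the integer $x_1+\dots+x_n$, which is the parity of $\sum_{i<j}x_ix_j$. They do allow us to express the intersection, but, as it turns out, in general only in larger degree.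

Two elementary facts organize everything. On the cube $x_i^2=x_i$, so each polynomial may be replaced by a multilinear one without raising the degree. Writing $f=\sum_Sc_Sx^S$ with $x^S=\prod_{i\in S}x_i$, we have
\begin{equation}\label{eq:moebius}
f(1_T)=\sum_{S\subseteq T}c_S,\qquad c_S=\sum_{T\subseteq S}(-1)^{|S\setminus T|}f(1_T),
\end{equation}
where $1_T$ is the indicator vector of $T$; the second formula is M\"obius inversion, and it is valid for coefficients in any abelian group. So the multilinear form is determined by the function. Moreover the multiplication of $R$ never enters in \eqref{eq:moebius}: the conjecture depends only on the additive group $(R,+)$.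

\subsection{Results}

\begin{theorem}\label{thm:z4}
Let $R=\mathbb Z_4$, $f_1=x_1+\dots+x_6$ and $f_2=y_1+\dots+y_6$, so that $n=12$, $k=2$, $d=1$. No polynomial $F$ over $\mathbb Z_4$ of degree at most $2=kd$ satisfies: $F=0$ iff $f_1=f_2=0$ on $\{0,1\}^{12}$.
\end{theorem}

Thus the conjecture is false. The further results depend on the following invariants. For a prime $p\mid\operatorname{char}R$ let $A_p$ be the $p$-primary part of $(R,+)$ and $p^e$ its exponent. Since the additive exponent of $R$ is $\operatorname{char}R$, the number $p^e$ is the exact power of $p$ dividing $\operatorname{char}R$. For $l\ge1$ let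
\[
N_l=N_l(A_p)=\operatorname{rank}(p^{l-1}A_p),
\]
which is the number of cyclic summands of $A_p$ of order at least $p^l$. Put
\[
c(R)=\max_{p\mid\operatorname{char}R}\ \min\{\,e\,p^{e-1},\ p^e-1\,\},
\]
where $e$ depends on $p$, and $c(R)=1$ for $R=0$. For $e=1$ the minimum is at least $1$ and at most $e\,p^{e-1}=1$, and for $e\ge2$ it is at least $3$; so $c(R)=1$ if and only if $\operatorname{char}R$ is square-free. For example, $c(\mathbb Z_4)=3$.

\begin{theorem}\label{thm:pos}
For every $R,n,k,d$ and all $f_1,\dots,f_k$ of degree $d$ over $R$ there is $F$ of degree at most $c(R)\,kd$ such that $F=0$ iff all $f_i=0$. In particular the conjecture holds, for all $n,k,d$, whenever $\operatorname{char}R$ is square-free.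
\end{theorem}

\begin{theorem}\label{thm:neg}
Let $p$ be a prime with $p^2\mid\operatorname{char}R$, that is, $e\ge2$, and let $k\ge2$.
\begin{itemize}
\item[(a)] For some $n$ there are $k$ linear polynomials over $R$ such that no $F$ of degree at most $p-1$ satisfies ``$F=0$ iff all $f_i=0$''.
\item[(b)] If $kN_l>N_{l-1}$ for some $l$ with $\lceil e/2\rceil<l\le e$, the same is true with ``degree at most $p$''.
\end{itemize}
\end{theorem}

A linear polynomial has degree $d$ for every $d\ge1$. Hence, for $k\ge2$ and $d\ge1$, the conjecture fails for $R$ at $(k,d)$ if $kd\le p-1$, and also if $kd\le p$ and the hypothesis of (b) holds. (For $d=0$ the $f_i$ are constants, and a constant $F$ always works.)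

\begin{theorem}\label{thm:two}
Let $A_2\cong\mathbb Z_4^{\,r}\oplus\mathbb Z_2^{\,s}$ with $r\ge1$. If $r=1$ or $s<2r$, the conjecture fails for $R$ at $k=2$, $d=1$.
\end{theorem}

\begin{corollary}\label{cor:zm}
For $R=\mathbb Z_m$ the conjecture holds for all $n,k,d$ if and only if $m$ is square-free.
\end{corollary}
\begin{proof}
If $m$ is square-free, use Theorem~\ref{thm:pos}. If $p^2\mid m$, then $A_p$ is cyclic, so $N_e=N_{e-1}=1$, and $\lceil e/2\rceil<e$ because $e\ge2$. Theorem~\ref{thm:neg}(b) with $l=e$, $k=2$, $d=1$ applies, since $kd=2\le p$.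
\end{proof}

\begin{corollary}\label{cor:odd}
If $|R|$ is odd, the conjecture holds for $R$ (for all $n,k,d$) if and only if $\operatorname{char}R$ is square-free. More generally it fails whenever $p^2\mid\operatorname{char}R$ for some odd prime $p$.
\end{corollary}
\begin{proof}
If $p$ is odd and $p^2\mid\operatorname{char}R$, use Theorem~\ref{thm:neg}(a) with $k=2$, $d=1$; here $kd=2\le p-1$. If $|R|$ is odd, so is $\operatorname{char}R$; the rest is Theorem~\ref{thm:pos}.
\end{proof}

\begin{corollary}\label{cor:const}
No absolute constant can replace $c(R)$ in Theorem~\ref{thm:pos}: for $R=\mathbb Z_{p^2}$, $k=2$, $d=1$, degree at least $p+1$ is sometimes necessary, while degree $4p$ always suffices.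
\end{corollary}
\begin{proof}
Here $e=2$ and $N_1=N_2=1$, so Theorem~\ref{thm:neg}(b) with $l=2$ excludes degree $p$. Thus a constant $c$ that could replace $c(\mathbb Z_{p^2})$ must satisfy $2c\ge p+1$, and $p$ is arbitrary. On the other side $c(R)\le2p$, so $c(R)\,kd\le4p$.
\end{proof}

\paragraph{What is not settled here.}
These results decide the conjecture for every $R$ except in the following case: $p^2\nmid\operatorname{char}R$ for every odd $p$; $4\mid\operatorname{char}R$; $A_2$, of exponent $2^e$, satisfies $N_{l-1}\ge2N_l$ for all $\lceil e/2\rceil<l\le e$; and, if $e=2$, so that $A_2\cong\mathbb Z_4^r\oplus\mathbb Z_2^s$, additionally $r\ge2$ and $s\ge2r$. Two examples of rings not decided here are $\mathbb Z_8\times\mathbb Z_4$ and $\mathbb Z_4^2\times\mathbb F_2^4$.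

\section{The counterexample over $\mathbb Z_4$}\label{sec:z4}

\subsection{The symmetric case}

The idea is visible when $F$ depends only on the numbers $X$ and $Y$ of ones among the $x_i$ and among the $y_j$. Then, since $F(0)=0$, a quadratic $F$ has the form
\[
F=aX+b\tbinom X2+a'Y+b'\tbinom Y2+cXY,\qquad 0\le X,Y\le6,
\]
with coefficients in $\mathbb Z_4$, and we want $F=0$ iff $4\mid X$ and $4\mid Y$. From $(X,Y)=(4,0)$ we get $0=4a+6b=2b$, so $b$ is even. Hence $F(2,0)=2a+b$ is even, and as it must not vanish, $F(2,0)=2$. Likewise $F(0,2)=2$. But then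
\[
F(2,2)=F(2,0)+F(0,2)+4c=2+2+0=0,
\]
although $4\nmid2$. In words: $F$ is \emph{additive on doubled arguments}, because the mixed term is multiplied by $4$; the two independent elements $(2,0)$ and $(0,2)$ of order $2$ modulo $4$ would need two independent elements of order $2$ as values, and $\mathbb Z_4$ has only one element of order $2$.

A general $F$ is not symmetric. Averaging over permutations is not allowed, as it does not preserve the condition $F\neq0$. Instead we use the many zeros of $F$ to show that six variables in each group force enough symmetry.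

\subsection{Proof of Theorem \ref{thm:z4}}

For a function $q$ on subsets of $\{1,\dots,6\}$, comparing sets that differ by exchanging elements isolates a few coefficients. This gives the analogue of the computation $F(2,0)=2$.

\begin{lemma}\label{lem:pairs}
Let $q(S)=\sum_{i\in S}a_i+\sum_{i<j,\ i,j\in S}b_{ij}$ with $a_i,b_{ij}\in\mathbb Z_4$, for $S\subseteq\{1,\dots,6\}$. If $q(S)=0$ exactly when $|S|\in\{0,4\}$, then $q(P)=2$ for every $2$-set $P$.
\end{lemma}
\begin{proof}
Put $b_{ji}=b_{ij}$. Let $i,i',j,j'$ be distinct and let $u,v$ be the other two indices. On the $4$-sets $\{i,j,u,v\}$, $\{i',j,u,v\}$, $\{i,j',u,v\}$, $\{i',j',u,v\}$ the function $q$ vanishes. In the alternating sum of these four values (signs $+,-,-,+$) every coefficient cancels except those of pairs formed by one of $i,i'$ and one of $j,j'$: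
\[
b_{ij}-b_{i'j}-b_{ij'}+b_{i'j'}=0 .
\]
So $\theta(i,i')=b_{ij}-b_{i'j}$ does not depend on $j\notin\{i,i'\}$, and choosing $j$ outside $\{i,i',i''\}$ we see $\theta(i,i')+\theta(i',i'')=\theta(i,i'')$. Put $\delta_1=0$ and $\delta_i=\theta(i,1)$ for $i\ne1$; then $\theta(i,i')=\delta_i-\delta_{i'}$. For fixed $j$ the difference $b_{ij}-\delta_i$ is therefore the same for all $i\ne j$; call it $\varepsilon_j$. From $\delta_i+\varepsilon_j=b_{ij}=b_{ji}=\delta_j+\varepsilon_i$ we see that $\varepsilon_j-\delta_j$ is a constant $\beta$. Hence
\[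
b_{ij}=\beta+\delta_i+\delta_j\qquad(i\ne j).
\]
For $|S|=4$ there are six pairs in $S$ and each index lies in three of them, so in $\mathbb Z_4$
\[
0=q(S)=\sum_{i\in S}a_i+6\beta+3\sum_{i\in S}\delta_i=\sum_{i\in S}(a_i-\delta_i)+2\beta .
\]
Exchanging one element of $S$ shows that $a_i-\delta_i$ is a constant $\alpha$. Then $0=4\alpha+2\beta=2\beta$, so $\beta$ is even, and
\[
q(\{i,j\})=a_i+a_j+b_{ij}=2\alpha+\beta+2(\delta_i+\delta_j)
\]
is even. It is nonzero by hypothesis, so it equals $2$.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:z4}]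
Suppose $F$ exists, in multilinear form. Its constant term is $F(0)=0$. For $S,T\subseteq\{1,\dots,6\}$ put $q(S)=F(1_S,0)$ and $q'(T)=F(0,1_T)$. If $c_{ij}$ is the coefficient of $x_iy_j$ and $c(S,T)=\sum_{i\in S,\,j\in T}c_{ij}$, then
\[
F(1_S,1_T)=q(S)+q'(T)+c(S,T).
\]
Since $f_1(1_S)=|S|$ in $\mathbb Z_4$ and $|S|\le6$, the hypothesis gives $q(S)=0$ iff $|S|\in\{0,4\}$, and the same for $q'$. By Lemma~\ref{lem:pairs}, $q$ and $q'$ take the value $2$ on all $2$-sets. It remains to find $2$-sets $P,Q$ with $c(P,Q)=0$.

For $|S|=|T|=4$ we have $F(1_S,1_T)=q(S)=q'(T)=0$, so $c(S,T)=0$. Let $i\ne i'$ and $j\ne j'$, and choose a $3$-set $S'$ avoiding $i,i'$ and a $3$-set $T'$ avoiding $j,j'$. The alternating sum of $c$ over the four pairs consisting of $S'\cup\{i\}$ or $S'\cup\{i'\}$ and $T'\cup\{j\}$ or $T'\cup\{j'\}$ gives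
\[
c_{ij}-c_{i'j}-c_{ij'}+c_{i'j'}=0 .
\]
Hence $c_{ij}=r_i+s_j$ with $r_i=c_{i1}$ and $s_j=c_{1j}-c_{11}$. By the pigeonhole principle there are $P=\{i,i'\}$ with $r_i\equiv r_{i'}$ and $Q=\{j,j'\}$ with $s_j\equiv s_{j'}$ modulo $2$. Then $c(P,Q)=2(r_i+r_{i'})+2(s_j+s_{j'})=0$ and
\[
F(1_P,1_Q)=2+2+0=0,
\]
but $f_1(1_P)=2\ne0$, a contradiction.
\end{proof}

\section{A degree that always suffices}\label{sec:pos}

The norm form works over $\mathbb F_p$, so we translate ``$f_i(x)=0$'' into conditions over prime fields. By Lucas's theorem, the digit at $p^j$ in the base-$p$ expansion of an integer $M\ge0$ is $\binom M{p^j}$ modulo $p$. The condition $p^\epsilon\mid M$ says that the last $\epsilon$ digits are zero. Thus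
\begin{equation}\label{eq:lucas}
p^\epsilon\mid M\iff\tbinom M{p^j}\equiv0\pmod p\quad\text{for }0\le j<\epsilon .
\end{equation}

For two linear polynomials over $\mathbb Z_4$ this reads as follows. Lift $f_1,f_2$ to polynomials $\hat f_1,\hat f_2$ with nonnegative integer coefficients. The digits $y_{i0}=\hat f_i$ and $y_{i1}=\binom{\hat f_i}2$ modulo $2$ are, on the cube, polynomials over $\mathbb F_2$ of degrees $1$ and $2$. The norm form $z_1^2+z_1z_2+z_2^2$ combines the first digits into $h_0$ of degree $2$ and the second digits into $h_1$ of degree $4$, and $F=2\bigl(1-(1-h_0)(1-h_1)\bigr)$, with $h_0,h_1$ lifted to $\mathbb Z$, has degree at most $6=c(\mathbb Z_4)\,kd$. The general proof is the same.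

\begin{proof}[Proof of Theorem \ref{thm:pos}]
Write $(R,+)=\bigoplus_l\mathbb Zg_l$ with $g_l$ of prime power order $p_l^{e_l}>1$. Decomposing each coefficient, $f_i=\sum_lg_lf_{i,l}$, where $f_{i,l}$ has degree at most $d$ and coefficients in $\{0,\dots,p_l^{e_l}-1\}$. Monomials take only the values $0,1$, so
\[
f_i(x)=0\iff p_l^{e_l}\mid f_{i,l}(x)\ \text{ in }\mathbb Z\text{ for all }l .
\]

Fix $l$ and write $p,\epsilon$ for $p_l,e_l$. The integer-valued function $\binom{f_{i,l}(x)}{p^j}$ on the cube is given by a rational polynomial of degree at most $p^jd$. Its multilinear form has degree at most $p^jd$, and integer coefficients by \eqref{eq:moebius}. Let $y_{ij}$ be the reduction of this form modulo $p$. With the norm form $G_{p,k}$ put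
\[
h_j=G_{p,k}(y_{1j},\dots,y_{kj}),\qquad 0\le j<\epsilon,
\]
of degree at most $kdp^j$. By \eqref{eq:lucas}, all $h_j$ vanish at $x$ iff $p^\epsilon\mid f_{i,l}(x)$ for all $i$. Each of the following two polynomials over $\mathbb F_p$ vanishes at $x$ exactly when all $h_j(x)=0$:
\[
1-\prod_{j<\epsilon}\bigl(1-h_j^{p-1}\bigr)\qquad\text{and}\qquad G_{p,\epsilon}(h_0,\dots,h_{\epsilon-1}).
\]
Their degrees are at most $\sum_{j<\epsilon}(p-1)kdp^j=(p^\epsilon-1)kd$ and $\epsilon p^{\epsilon-1}kd$, respectively. Let $H_l$ be a lift to integer coefficients of the one with the smaller bound, without raising the degree, and set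
\[
F=\sum_lp_l^{e_l-1}H_l\,g_l .
\]
Then $F(x)=0$ iff $p_l\mid H_l(x)$ for all $l$, that is, iff all $f_i(x)=0$. Since $\min\{\epsilon p^{\epsilon-1},p^\epsilon-1\}$ is nondecreasing in $\epsilon$, the degree of $F$ is at most $c(R)\,kd$.
\end{proof}

\section{From the cube to a lattice}\label{sec:lattice}

To generalize the counterexample we want to assume, as in the symmetric case of Section~\ref{sec:z4}, that $F$ depends only on the numbers of ones in certain blocks of variables. With enough variables, Ramsey's theorem lets us do this for any $F$ of bounded degree. A second point is that $R$ may have several primary parts, and the parts other than $A_p$ might help $F$ to be nonzero. The Chinese Remainder Theorem will remove them.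

\paragraph{Polynomial maps.}
For an abelian group $A$, a map $\Phi:\mathbb Z^N\to A$ \emph{has degree at most $D$} if
\[
\Phi(X)=\sum_{|\mathbf m|\le D}c_{\mathbf m}\prod_{a=1}^N\binom{X_a}{m_a},\qquad c_{\mathbf m}\in A,\quad |\mathbf m|=\sum_am_a ,
\]
where $\binom Xm=X(X-1)\cdots(X-m+1)/m!$ for all $X\in\mathbb Z$. Let $\mathbf e_1,\dots,\mathbf e_N$ be the standard basis of $\mathbb Z^N$. For $h\in\mathbb Z^N$ put $(E^h\Phi)(X)=\Phi(X+h)$ and $\Delta_h=E^h-1$. By Vandermonde's identity $\binom{X+c}{m}=\sum_i\binom ci\binom X{m-i}$, valid for all $c\in\mathbb Z$, shifts preserve degree at most $D$. Since $\binom{X+1}m-\binom Xm=\binom X{m-1}$, the operator $\Delta_{\mathbf e_a}$ lowers the degree by one and annihilates constants. Walking from $0$ to $h$ by steps $\pm\mathbf e_a$, and using $E^{-\mathbf e_a}-1=-E^{-\mathbf e_a}\Delta_{\mathbf e_a}$, we see that $\Delta_h$ is a sum of shifts of operators $\pm\Delta_{\mathbf e_a}$. Consequently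
\begin{equation}\label{eq:kill}
\Delta_{h_1}\cdots\Delta_{h_{D+1}}\Phi=0\quad\text{for all }h_1,\dots,h_{D+1}\in\mathbb Z^N\text{ if }\Phi\text{ has degree at most }D .
\end{equation}

\paragraph{The lattice.}
Fix a prime $p\mid\operatorname{char}R$ and a number $k\ge1$, and write $A_p=\bigoplus_{l=1}^m\mathbb Zg_l$ with $g_l$ of order $p^{e_l}$; then $p^e$ with $e=\max_le_l$ is the exponent. Let $N=km$, and index the coordinates of $\mathbb Z^N$ by pairs $a=(i,l)$ in a fixed order, which identifies the index set with $[N]=\{1,\dots,N\}$. Put
\[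
\Lambda=\{X\in\mathbb Z^N:\ p^{e_l}\mid X_{(i,l)}\text{ for all }i,l\},\qquad \mathbb Z^N/\Lambda\cong A_p^{\,k}.
\]

\begin{lemma}\label{lem:lattice}
Suppose that, for every $n$ and for any $k$ linear polynomials $f_1,\dots,f_k$ in $n$ variables over $R$, there is $F$ of degree at most $D$ with $F=0$ iff all $f_i=0$. Then there is a map $\Phi:\mathbb Z^N\to A_p$ of degree at most $D$ with $\Phi^{-1}(0)=\Lambda$.
\end{lemma}
\begin{proof}
Write $(R,+)=A_p\oplus A'$, where $h=|A'|$ is coprime to $p$, and let
\[
P=p^{e+D},\qquad Q=h^{D+1},\qquad L=PQ .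
\]
Take a large $M$, variables $x_{a,t}$ with $a\in[N]$ and $1\le t\le M$, and
\[
f_i=\sum_{l=1}^mg_l\sum_{t=1}^Mx_{(i,l),t}\qquad(1\le i\le k).
\]
Let $F$ be the polynomial given by the hypothesis, in multilinear form.

\emph{Making $F$ depend on counts only.} For $1\le\nu\le D$ color each $\nu$-subset $\{t_1<\dots<t_\nu\}$ of $[M]$ by the tuple, indexed by $\sigma\in[N]^\nu$, of the coefficients in $F$ of the monomials $x_{\sigma(1),t_1}\cdots x_{\sigma(\nu),t_\nu}$. There are finitely many colors, and their number does not depend on $M$. Ramsey's theorem says that for $M$ large, any such coloring of $\nu$-subsets is constant on the $\nu$-subsets of some large set. Applying it for $\nu=1,\dots,D$ in turn, each time inside the set found before, we obtain, if $M$ is large enough, a set $H\subseteq[M]$ with $|H|=NL$ on which every one of these colorings is constant. Split $H$ into consecutive intervals $H_1<\dots<H_N$ of size $L$, and restrict to inputs with $x_{a,t}=0$ unless $t\in H_a$. The variables $x_{a,t}$ with $t\in H_a$ form block $a$. Since each $t\in H$ lies in only one $H_a$,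 the indices $t$ in a remaining monomial are distinct, and when they are put in increasing order, the indices $a$ are nondecreasing. So if the monomial has $m_a$ variables in block $a$ for each $a$, its coefficient depends only on $\mathbf m=(m_a)$; call it $c_{\mathbf m}$. With $X_a\in\{0,\dots,L\}$ the number of ones in block $a$, we get
\begin{equation}\label{eq:Fhat}
F=\sum_{|\mathbf m|\le D}c_{\mathbf m}\prod_a\binom{X_a}{m_a},\qquad c_{\mathbf m}\in R .
\end{equation}
Here $f_i=\sum_lX_{(i,l)}g_l$, so \eqref{eq:Fhat} vanishes iff $X\in\Lambda$, for all $X\in\{0,\dots,L\}^N$.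

\emph{Periodicity.} The right side of \eqref{eq:Fhat} defines a map $\hat F=(\Phi,\Phi'):\mathbb Z^N\to A_p\oplus A'$, of degree at most $D$. Let $q$ be a prime with valuation $v_q$. For $1\le i\le\nu\le D$ we have $\binom{q^u}i=\frac{q^u}i\binom{q^u-1}{i-1}$, so $v_q\binom{q^u}i\ge u-v_q(i)\ge u-D$. By Vandermonde's identity, $\binom X\nu$ modulo $q^c$ has period $q^{c+D}$ in $X$. Hence $\Phi$ has period $P$ in each coordinate. If $q^c$ with $c\ge1$ is the exact power of $q$ dividing $h$, then $q^c$ annihilates the $q$-part of $A'$, and $c(D+1)\ge c+D$; so $\Phi'$ has period $Q$ in each coordinate.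

\emph{Removing $A'$.} Let $X\in\mathbb Z^N$. As $P$ and $Q$ are coprime, there is $X'\in\{0,\dots,PQ-1\}^N$ with $X'\equiv X\pmod P$ and $X'\equiv0\pmod Q$. Then $\Phi(X')=\Phi(X)$ and $\Phi'(X')=\Phi'(0)=0$, the latter because $0\in\Lambda$. So $\Phi(X)=0$ iff $\hat F(X')=0$ iff $X'\in\Lambda$. Since $p^e\mid P$, this holds iff $X\in\Lambda$.
\end{proof}

\section{Additivity on multiples of $p^j$}\label{sec:neg}

In the symmetric case over $\mathbb Z_4$ the map $t\mapsto F(2t)$ was additive, because the mixed term picked up two factors $2$. In general we replace $2$ by $p^j$ and need two things. The power $p^j$ must be large enough that $p^{2j}$ annihilates $A_p$, which is $2j\ge e$. And it must not be so large that all of $p^j\mathbb Z^N$ lies in $\Lambda$, which needs $j<e$. For $e\ge2$ the choice $j=\lceil e/2\rceil$ does both; for $e=1$ there is none.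

\begin{proof}[Proof of Theorem \ref{thm:neg}]
Let $D=p-1$ in case (a) and $D=p$ in case (b). Suppose that the assertion fails. Then the hypothesis of Lemma~\ref{lem:lattice} holds for this $D$, and we get $\Phi:\mathbb Z^N\to A=A_p$ of degree at most $D$ with $\Phi^{-1}(0)=\Lambda$. Let $j=\lceil e/2\rceil$, so that $1\le j\le e-1$ and $2j\ge e$.

\emph{Additivity.} For $t\in\mathbb Z^N$ we have $E^{p^jt}-1=(1+\Delta_t)^{p^j}-1=\sum_{\nu\ge1}\binom{p^j}\nu\Delta_t^\nu$. Apply the product of two such operators to $\Phi$ at $0$:
\[
\Phi(p^jt+p^jt')-\Phi(p^jt)-\Phi(p^jt')+\Phi(0)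
=\sum_{\nu,\nu'\ge1}\tbinom{p^j}\nu\tbinom{p^j}{\nu'}\bigl(\Delta_t^\nu\Delta_{t'}^{\nu'}\Phi\bigr)(0).
\]
By \eqref{eq:kill} only terms with $\nu+\nu'\le D\le p$ survive. In these $1\le\nu,\nu'\le p-1$, and $\binom{p^j}\nu=\frac{p^j}\nu\binom{p^j-1}{\nu-1}$ is divisible by $p^j$ when $p\nmid\nu$. So every surviving term is a multiple of $p^{2j}$, hence zero in $A$. Since $\Phi(0)=0$, the map
\[
\varphi:\mathbb Z^N\to A,\qquad\varphi(t)=\Phi(p^jt)
\]
is a homomorphism. Its kernel is $\{t:p^jt\in\Lambda\}$, so its image is isomorphic to $p^j(\mathbb Z^N/\Lambda)\cong(p^jA)^k$.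

\emph{Where the image lies.} We have $\varphi(t)=\Phi(p^jt)-\Phi(0)=\sum_{\nu=1}^D\binom{p^j}\nu(\Delta_t^\nu\Phi)(0)$. The binomial is divisible by $p^j$ for $\nu<p$ and by $p^{j-1}$ for $\nu=p$.

(a) If $D=p-1$, then $(p^jA)^k$ embeds in $p^jA$. Since $j<e$ we have $p^jA\ne0$, and with $k\ge2$ this contradicts the orders of the two groups.

(b) If $D=p$, then $(p^jA)^k$ embeds in $p^{j-1}A$. Let $j<l\le e$. Restricting the embedding to the multiples of $p^{l-1-j}$, we see that $(p^{l-1}A)^k$ embeds in $p^{l-2}A$. The rank of a finite abelian $p$-group is the dimension over $\mathbb F_p$ of its subgroup of elements killed by $p$, so it cannot decrease under embeddings, and $kN_l\le N_{l-1}$. As this holds for all $l$ with $\lceil e/2\rceil<l\le e$, the hypothesis of (b) is violated.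
\end{proof}

\begin{remark}
For $R=\mathbb Z_4$, $k=2$, $D=2$ the proof says that $t\mapsto\Phi(2t)$ would embed $\mathbb F_2^2$ in $\mathbb Z_4$, which is the computation of Section~\ref{sec:z4}. The bound $D\le p$ is used for additivity: for $D=p+1$ the term $\nu=p$, $\nu'=1$ appears, and its coefficient is divisible by $p^{2j-1}$ but not by $p^{2j}$. For even $e$, where $2j=e$, the argument does not make this term vanish.
\end{remark}

\section{Rings with $A_2\cong\mathbb Z_4^{\,r}\oplus\mathbb Z_2^{\,s}$}\label{sec:two}

For such rings and $k=2$, Theorem~\ref{thm:neg}(b) gives a contradiction only if $s<r$: the map $t\mapsto\Phi(2t)$ embeds $\mathbb F_2^{2r}$ in the $2$-torsion of $A_2$, which is $\mathbb F_2^{r+s}$, and for $s\ge r$ there is room. So we must also use the values of $\Phi$ outside $2\mathbb Z^N$. The new tool is a degree count over $\mathbb F_2$. The function on $\mathbb F_2^N$ that is $1$ at the origin and $0$ elsewhere is $\prod_a(1+v_a)$, of degree $N$. On the other hand ``$\Phi=0$'' is a conjunction of conditions of bounded degree on binary digits, and if the total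 degree is below $N$ we have a contradiction.

On the points of $\{0,1\}^N$ themselves the count does not succeed: there are $s$ quadratic conditions from $\mathbb Z_2^s$, and from $\mathbb Z_4^r$ there are $r$ quadratic ones for the low digits and $r$ quartic ones for the high digits, in total degree $2s+6r$ against $N=2s+2r$. But we may move each point $\tilde v\in\{0,1\}^N$ to $\tilde v+2y$ with $y$ of our choice. This changes $\Phi$ in a controlled way, and we use it to make some conditions automatic, to introduce further variables, and, for $r=1$, to lower the degree of the quartic condition.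

Throughout, suppose that the conjecture holds for $R$ at $k=2$, $d=1$. Lemma~\ref{lem:lattice} with $p=2$ and $D=2$ gives
\[
\Phi=(\Phi_0,\Phi_1):\mathbb Z^N\to A=\mathbb Z_4^{\,r}\oplus\mathbb Z_2^{\,s},\qquad N=2r+2s,
\]
of degree at most $2$. After ordering the coordinates, $\mathbb Z^N=\mathbb Z^{2r}\oplus\mathbb Z^{2s}$, the \emph{$X$-part} and the \emph{$U$-part}, and
\[
\Phi^{-1}(0)=\Lambda=4\mathbb Z^{2r}\oplus2\mathbb Z^{2s}.
\]

\subsection{The structure of $\Phi$}

Put $b(x,y)=\Phi(x+y)-\Phi(x)-\Phi(y)$. Since $\Phi(0)=0$ this is $(\Delta_x\Delta_y\Phi)(0)$, and it is symmetric. Also $b(x+x',y)-b(x,y)-b(x',y)=(\Delta_x\Delta_{x'}\Delta_y\Phi)(0)=0$ by \eqref{eq:kill}. So $b$ is bilinear. Let $b_0$ be its $\mathbb Z_4^r$-component.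

Let $\psi(y)=\Phi(2y)$. As $\psi(y+y')-\psi(y)-\psi(y')=b(2y,2y')=4b(y,y')=0$, the map $\psi$ is additive. It vanishes at $y$ iff $2y\in\Lambda$, that is, iff the $X$-part of $y$ is even. In particular $2\psi(y)=\psi(2y)=0$. So $\psi$ induces an injective linear map from $\mathbb F_2^{2r}$ to the $2$-torsion $2\mathbb Z_4^r\oplus\mathbb Z_2^s$ of $A$. Write it as $(2\lambda,\mu)$ with linear maps
\[
\lambda:\mathbb F_2^{2r}\to\mathbb F_2^r,\qquad\mu:\mathbb F_2^{2r}\to\mathbb F_2^s .
\]
Here, and below, $2\cdot$ denotes the map $\mathbb F_2^r\to\mathbb Z_4^r$ induced by doubling. Let $V=\mathbb F_2^N$, and let $B$ be the bilinear form on $V$ with values in $\mathbb F_2^r$ induced by $b_0$ modulo $2$. It is alternating, because $b_0(x,x)=\Phi_0(2x)-2\Phi_0(x)$ is even. From $\Phi(x+2y)=\Phi(x)+\psi(y)+2b(x,y)$ we read off, with $y_X\in\mathbb F_2^{2r}$ the $X$-part of $y$ modulo $2$ and with $x,y$ reduced modulo $2$ in $B$,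
\begin{equation}\label{eq:shift}
\Phi_1(x+2y)=\Phi_1(x)+\mu(y_X),\qquad
\Phi_0(x+2y)=\Phi_0(x)+2\bigl(\lambda(y_X)+B(x,y)\bigr).
\end{equation}

\subsection{Binary digits}

Functions $V\to\mathbb F_2$ have unique multilinear (\emph{reduced}) polynomials; the degree of a function is that of its reduced polynomial. For $v\in V$ let $\tilde v\in\{0,1\}^N$ be its lift. By bilinearity of $b$,
\begin{equation}\label{eq:onlift}
\Phi(\tilde v)=\sum_av_a\Phi(\mathbf e_a)+\sum_{a<b}v_av_b\,b(\mathbf e_a,\mathbf e_b).
\end{equation}
So the coordinates $\Phi_{1,j}(\tilde v)$ have degree at most $2$ in $v$. For $1\le i\le r$ write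
\[
\Phi_{0,i}(\tilde v)=q_i+2\zeta_i,\qquad q_i,\zeta_i\in\{0,1\}.
\]
The low digit $q_i$ has degree at most $2$. For the high digit, lift the coefficients of the $i$-th $\mathbb Z_4$-coordinate of \eqref{eq:onlift} to nonnegative integers: $\Phi_{0,i}(\tilde v)$ is the residue modulo $4$ of an integer $M(v)=\sum_\tau c_\tau m_\tau$, where $m_\tau\in\{0,1\}$ runs over the monomials $v_a$ and $v_av_b$. By Lucas's theorem, as in Section~\ref{sec:pos}, $\zeta_i\equiv\binom{M(v)}2\pmod2$, and
\[
\binom{\sum_\tau c_\tau m_\tau}2=\sum_\tau\binom{c_\tau}2m_\tau+\sum_{\tau<\tau'}c_\tau c_{\tau'}m_\tau m_{\tau'} .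
\]
Hence $\zeta_i$ has degree at most $4$, and terms of degree $4$ come only from products of two disjoint quadratic monomials. The coefficient of $v_av_b$ in $M$ is congruent to $B_i(\mathbf e_a,\mathbf e_b)$ modulo $2$, where $B_i$ is the $i$-th coordinate of $B$. So for $a<b<c<d$ the coefficient of $v_av_bv_cv_d$ in $\zeta_i$ is
\begin{equation}\label{eq:pf}
B_i(\mathbf e_a,\mathbf e_b)B_i(\mathbf e_c,\mathbf e_d)+B_i(\mathbf e_a,\mathbf e_c)B_i(\mathbf e_b,\mathbf e_d)+B_i(\mathbf e_a,\mathbf e_d)B_i(\mathbf e_b,\mathbf e_c).
\end{equation}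

\subsection{The test points}

Let $\varrho=\operatorname{rank}\mu$, let $K=\ker\mu$, of dimension $\kappa=2r-\varrho$, and let $C$ be a complement of $K$ in $\mathbb F_2^{2r}$. Applying an automorphism of $\mathbb Z_2^s$ to $\Phi_1$, which does not change $\Phi^{-1}(0)$, we may assume $\mu=(\mu_1,\dots,\mu_\varrho,0,\dots,0)$ with $\mu_1,\dots,\mu_\varrho$ independent. These restrict to an isomorphism $C\to\mathbb F_2^\varrho$, so we can define $T(v)\in C$ by
\[
\mu_j(T(v))=\Phi_{1,j}(\tilde v)\qquad(1\le j\le\varrho).
\]
The map $T$ is polynomial of degree at most $2$, and $T(0)=0$. By \eqref{eq:shift}, moving $\tilde v$ by twice a vector with $X$-part $T(v)$ makes the first $\varrho$ coordinates of $\Phi_1$ vanish. We are still free to add any $t\in K$ to the $X$-part and to choose the $U$-part. Let $t$ have coordinates $t_1,\dots,t_\kappa$ with respect to a basis of $K$, let $W:V\to\mathbb F_2^{2s}$ be any polynomial map, and put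
\[
x(v,t)=\tilde v+2y,\qquad y\in\{0,1\}^N\text{ the lift of }(T(v)+t,\,W(v)).
\]
If $x(v,t)\in\Lambda\subseteq2\mathbb Z^N$, then $v=0$; and $x(0,t)=2y$ lies in $\Lambda$ iff the $X$-part of $y$ is even, that is, iff $T(0)+t=t$ is zero. So $\Phi(x(v,t))=0$ iff $(v,t)=(0,0)$. On the other hand \eqref{eq:shift} computes $\Phi(x(v,t))$: its coordinates $\Phi_{1,j}$ are $0$ for $j\le\varrho$ and $\Phi_{1,j}(\tilde v)$ for $j>\varrho$, and its coordinates $\Phi_{0,i}$ are $q_i+2\zeta_i'$ with
\[
\zeta_i'=\zeta_i(v)+\lambda_i(T(v)+t)+B_i\bigl(v,(T(v)+t,\,W(v))\bigr)\in\mathbb F_2 .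
\]
Over $\mathbb F_2$ the function $1+z$ is the indicator of $z=0$. Therefore, as functions of $(v,t)\in\mathbb F_2^{N+\kappa}$,
\begin{equation}\label{eq:main}
\prod_{a=1}^N(1+v_a)\prod_{b=1}^\kappa(1+t_b)=\prod_{j>\varrho}\bigl(1+\Phi_{1,j}(\tilde v)\bigr)\prod_{i=1}^r(1+q_i)(1+\zeta_i').
\end{equation}
The left side is reduced and contains the monomial $\prod_av_a\prod_bt_b$.

\subsection{The kernel of $\mu$ is zero; the case $s<2r$}

We claim that $\kappa=0$. Then $\mu$ is injective, so $2r=\varrho\le s$, and the case $s<2r$ of Theorem~\ref{thm:two} is proved. The idea is that the variables $t_b$ enter the right side of \eqref{eq:main} only through terms of $\zeta_i'$ that are linear in $t$ and at most linear in $v$. Even if each $t_b$ is counted twice, these terms stay below the quartic ones, and then the count is exactly balanced.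

Take $W=0$. Give each $v_a$ weight $1$ and each $t_b$ weight $2$. On the right of \eqref{eq:main} the factors $1+\Phi_{1,j}(\tilde v)$ and $1+q_i$ have weight at most $2$ and do not involve $t$. In $1+\zeta_i'$ the function $\zeta_i$ has weight at most $4$ and does not involve $t$; the terms $\lambda_i(T(v))$ and $\lambda_i(t)$ have weight at most $2$; and $B_i(v,(T(v),0))$ and $B_i(v,(t,0))$ have weight at most $3$, being linear in $v$ times at most quadratic in $v$ or linear in $t$. So the part of $1+\zeta_i'$ of weight $4$ comes from $\zeta_i$ alone and is free of $t$. The total weight of the right side is at most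
\[
2(s-\varrho)+2r+4r=(2r+2s)+2(2r-\varrho)=N+2\kappa ,
\]
which is exactly the weight of $\prod_av_a\prod_bt_b$. Each reduction $v_a^2=v_a$ or $t_b^2=t_b$ strictly lowers the weight of a monomial. So in the reduced form of the right side, monomials of weight $N+2\kappa$ arise only from the product of the parts of weights $2,2,4$ of the factors, and this product is free of $t$. Since $\prod_av_a\prod_bt_b$ must occur, $\kappa=0$.

\subsection{The case $r=1$}

Now $\kappa=0$, so $\varrho=2\le s$, $N=2s+2$, and there is no $t$. With $W=0$ the right side of \eqref{eq:main} has degree at most $2(s-2)+2+4=N$, just enough to avoid a contradiction. We gain the missing unit by choosing $W$ so as to cancel the quartic part of the only high digit $\zeta=\zeta_1$. Write $B$ for $B_1$ and $\lambda$ for $\lambda_1$.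

Let $U\subset V$ be the $U$-part, with its basis vectors $\mathbf e_u$, and put $\ell_u(v)=B(v,\mathbf e_u)$, a linear form on $V$. The contribution of $W=(W_u)$ to $\zeta'_1$ is $B(v,(0,W))=\sum_uW_u\ell_u$. So we want cubic $W_u$ with $\sum_uW_u\ell_u$ having the same quartic part as $\zeta$.

In top degree, reduction $v_a^2=v_a$ amounts to $v_a^2=0$, so we compute in $\mathbb F_2[v]/(v_a^2)$, which is the exterior algebra $\bigwedge V^*$. We identify its degree-$4$ part $\bigwedge^4V^*$ with the alternating $4$-linear forms on $V$, a product $y_1y_2y_3y_4$ of linear forms corresponding to $(\alpha_1,\dots,\alpha_4)\mapsto\det(y_i(\alpha_j))$. Thus, for any basis of $V$ and the dual basis of $V^*$, the coefficient in $\omega\in\bigwedge^4V^*$ of a product of four distinct dual basis elements is the value of the corresponding form at the four basis vectors. By \eqref{eq:pf} the degree-$4$ part $\omega$ of $\zeta$ corresponds to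
\[
(\alpha,\beta,\gamma,\delta)\longmapsto B(\alpha,\beta)B(\gamma,\delta)+B(\alpha,\gamma)B(\beta,\delta)+B(\alpha,\delta)B(\beta,\gamma).
\]
This form is alternating: it is symmetric in its arguments, and for $\alpha=\beta$ the first term vanishes because $B$ is alternating, while the other two are equal.

Let $H=\{v\in V:\ell_u(v)=0\text{ for all }u\}$. For $h\in H$ and $u\in U$ we have $B(h,u)=0$, so $H\cap U$ lies in the radical of $B|_H$. Moreover $\dim H/(H\cap U)\le\dim V/U=2$. This is where $r=1$ is used. The restriction of our $4$-linear form to $H$ depends only on classes modulo $H\cap U$, and an alternating $4$-linear form on a space of dimension at most $2$ is zero. So the form vanishes on $H$.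

Now choose a basis $y_1,\dots,y_N$ of $V^*$ such that $y_1,\dots,y_g$ is a basis of the span of the $\ell_u$, and let $\mathbf f_1,\dots,\mathbf f_N$ be the dual basis of $V$. Then $H$ is spanned by $\mathbf f_{g+1},\dots,\mathbf f_N$. The coefficient in $\omega$ of a product of four of the $y$'s is the value of the form at the corresponding four $\mathbf f$'s, and it vanishes if all four indices exceed $g$. So every remaining term of $\omega$ contains a factor $y_i$ with $i\le g$, which is a combination of the $\ell_u$. Hence $\omega=\sum_uw_u\ell_u$ with $w_u\in\bigwedge^3V^*$.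

Let $W_u$ be the homogeneous multilinear cubic polynomial corresponding to $w_u$. The quartic parts of $\zeta$ and $\sum_uW_u\ell_u$ cancel, so $\zeta+\sum_uW_u\ell_u$ has degree at most $3$. The remaining terms of
\[
\zeta'_1=\zeta+\lambda(T(v))+B\bigl(v,(T(v),0)\bigr)+\sum_uW_u\ell_u
\]
have degree at most $2$ and $3$, so $\zeta_1'$ has degree at most $3$. The right side of \eqref{eq:main} then has degree at most $2(s-2)+2+3=2s+1<N$, whereas the left side $\prod_a(1+v_a)$ has degree $N$. This contradiction completes the proof of Theorem~\ref{thm:two}. \qed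

\begin{thebibliography}{9}
\bibitem{SPI}
\emph{Some Problems Involving} (as printed: SOME PROBLEMS INVOLVING), \url{https://web.cs.umass.edu/publication/docs/1990/UM-CS-1990-059.pdf}.
\end{thebibliography}

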